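\title{Jackson-type estimates for 3-convex polynomial approximation of smooth functions}

\begin{abstract}
A function on $[-1,1]$ is $3$-convex if its divided differences of order three are nonnegative. We prove that for every $k\ge1$ a $3$-convex function $f\in C^3[-1,1]$ can be approximated uniformly by $3$-convex algebraic polynomials of degree at most $n$, $n\ge k+2$, with error at most $c(k)\,n^{-3}\omega_k(f''',1/n)$. Consequently, for every $r\ge4$, a $3$-convex $f$ with $f^{(r)}\in L_\infty[-1,1]$ is approximated with error at most $c(r)\|f^{(r)}\|_\infty n^{-r}$ for all $n\ge r-1$. The range of $n$ and the order $n^{-r}$ are exact. The proof splits $f'''$ into a small part, treated by duality, and a large part, treated by a high-order smoothing with local corrections whose moments of orders $0,1,2$ vanish.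
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $q>1$ be an integer. For distinct points $x_0,\dots,x_q\in[-1,1]$ the divided difference
\[
[x_0,\dots,x_q;f]=\sum_{i=0}^q\frac{f(x_i)}{\prod_{l\ne i}(x_i-x_l)}
\]
is the coefficient of $x^q$ in the polynomial of degree at most $q$ that interpolates $f$ at these points. A function $f$ on $[-1,1]$ is called \emph{$q$-convex}, written $f\in\Delta^q$, if all its divided differences of order $q$ are nonnegative. For $q=2$ this is ordinary convexity, and a function of class $C^q$ is $q$-convex exactly when $f^{(q)}\ge0$. Let $\Pi_n$ be the space of real algebraic polynomials of degree at most $n$, and let $\|\cdot\|$ be the (essential) supremum norm on $[-1,1]$. For $f\in C[-1,1]$ the quantity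
\[
E_n^{(q)}(f)=\inf\{\|f-P\|:\ P\in\Pi_n\cap\Delta^q\}
\]
measures how well $f$ is approximated by polynomials that are themselves $q$-convex. For an integer $r\ge1$ we write $f^{(r)}\in L_\infty[-1,1]$ if $f^{(r-1)}$ is absolutely continuous on $[-1,1]$ and its derivative $f^{(r)}$ is essentially bounded.

Without the shape constraint, Jackson's inequality bounds the distance from $f$ to $\Pi_n$ by $c(r)\|f^{(r)}\|n^{-r}$. It is natural to ask whether a $q$-convex function can be approximated at the same rate by $q$-convex polynomials, that is, whether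
\begin{equation}\label{eq:jackson}
E_n^{(q)}(f)\le c(r,q)\,\frac{\|f^{(r)}\|}{n^r},\qquad n\ge M,
\end{equation}
for all $f\in\Delta^q\cap C[-1,1]$ with $f^{(r)}\in L_\infty[-1,1]$. The estimate holds for $r=1$, $q>1$ (Beatson), for $r=2$, $q>1$ (Shvedov), and for $r=3$, $q=3$ (Bondarenko). For $q\ge4$ and $r\ge3$ it fails with $M=M(r)$ (Konovalov--Leviatan), and it fails even if $M$ and $c$ are allowed to depend on $f$ (Bondarenko--Primak). The case $q=3$, $r\ge4$ is an open question, posed in \cite{source}: for a given $r\ge4$, do there exist $c(r)$ and $M(r)$, depending only on $r$, such that \eqref{eq:jackson} holds with $q=3$?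

One can argue for either answer. The most direct way to preserve the sign of $f'''$ is to average $f$ against a nonnegative kernel $\kappa$. If $\kappa$ is even and $\int\kappa=1$, such an average moves $x^2$ to $x^2+\int u^2\kappa(u)\,du$, whereas \eqref{eq:jackson} with $r\ge3$ demands zero error for $f=x^2$. So positive averaging alone cannot reach these orders, and the failure for $q\ge4$ shows that the obstruction can be real. On the other hand, the constraint is felt only where $f'''$ is small: where $f'''$ exceeds the error with which an unconstrained approximant reproduces third derivatives, the approximant has a nonnegative third derivative for free. The second view is the right one. The answer is yes for every $r\ge4$, and it follows from a stronger estimate in terms of the modulus of smoothness $\omega_k$, whose definition is recalled in Section~\ref{sec:prelim}.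

\begin{theorem}\label{thm:main}
For every integer $k\ge1$ there is a constant $c=c(k)$ such that for every $f\in\Delta^3\cap C^3[-1,1]$ and every $n\ge k+2$,
\[
E_n^{(3)}(f)\le c\,n^{-3}\,\omega_k(f''',1/n).
\]
\end{theorem}

\begin{corollary}\label{cor:main}
For every integer $r\ge4$ there is a constant $c(r)$ such that
\[
E_n^{(3)}(f)\le c(r)\,\|f^{(r)}\|\,n^{-r}
\]
for every $3$-convex $f$ with $f^{(r)}\in L_\infty[-1,1]$ and every $n\ge r-1$.
\end{corollary}

\begin{proposition}\label{prop:sharp}
\begin{enumerate}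
\item[(a)] The estimate of Corollary~\ref{cor:main} fails for $n\le r-2$, so $M(r)=r-1$ is optimal; the estimate of Theorem~\ref{thm:main} fails for $n\le k+1$.
\item[(b)] For every $r\ge4$ there is $c'(r)>0$ such that for each $n\ge3$ some $3$-convex $f$ with $\|f^{(r)}\|\le1$ has $E_n^{(3)}(f)\ge c'(r)n^{-r}$.
\end{enumerate}
\end{proposition}

\subsection*{The method}
Put $g=f'''\ge0$, let $h$ be a fixed multiple of $1/n$ and let $\omega=\omega_k(g,h)$. We need a polynomial $G\ge0$ of degree at most $n-3$ such that a third antiderivative of $G-g$ is of size $\omega h^3$. We divide $[-1,1]$ into cells of length $h$, call a cell large if $g$ reaches $A\omega$ on it, and split $g=\tilde g+(g-\tilde g)$, where $\tilde g$ lives near the large cells and $0\le g-\tilde g\le CA\omega$.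

The part $g-\tilde g$ is handled by the case $r=3$ of \eqref{eq:jackson}. That case is due to Bondarenko; we prove it in Section~\ref{sec:r3} by a duality argument, so that nothing rests on the attribution. The part $\tilde g$ is smoothed with a kernel that reproduces all polynomials. This gives the right order, but it may create negative values of size $\omega$. We cover them by adding a positive bump over each large cell, and we cancel the moments of orders $0,1,2$ of the bump by a compensating term placed inside the cell, where $g$ is large enough to absorb it. A function of height $\omega$ and width $h$ with three vanishing moments has a third antiderivative of size $\omega h^3$. Section~\ref{sec:tools} builds the kernel and the bump and carries out the construction for $f=x_+^4/24$. Sections~\ref{sec:cells} and~\ref{sec:large} treat the general case.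

\section{Standard facts and the easy parts}\label{sec:prelim}

For a function $g$ on an interval $I$, the $k$th difference with step $s>0$ is $\Delta_s^kg(x)=\sum_{i=0}^k(-1)^{k-i}\binom ki g(x+is)$, and for continuous $g$
\[
\omega_k(g,t;I)=\sup\{|\Delta_s^kg(x)|:\ 0<s\le t,\ x\in I,\ x+ks\in I\},\qquad \omega_k(g,t)=\omega_k(g,t;[-1,1]).
\]
This quantity is nondecreasing in $t$ and vanishes for $g\in\Pi_{k-1}$; it measures how far $g$ is from a polynomial of degree less than $k$ at scale $t$. We use the following facts.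

\begin{enumerate}
\item[(F1)] For $F\in C^3[-1,1]$, $F\in\Delta^3$ if and only if $F'''\ge0$. Indeed $[x_0,\dots,x_3;F]=F'''(\xi)/6$ for some $\xi$ between the extreme nodes; for the ``only if'' part let the nodes contract to a point.
\item[(F2)] $\omega_k(g,at)\le\lceil a\rceil^k\omega_k(g,t)$ for $a>0$.
\item[(F3)] If $g^{(m-1)}$ is absolutely continuous, then $\Delta_s^mg(x)=\int_{[0,s]^m}g^{(m)}(x+u_1+\dots+u_m)\,du$.
\item[(F4)] (Whitney's theorem.) There is a constant $W_k$ such that for every closed interval $I$ of length $\ell$ and every $g\in C(I)$ some $p\in\Pi_{k-1}$ satisfies $\max_I|g-p|\le W_k\,\omega_k(g,\ell;I)$.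
\item[(F5)] (Markov's inequality.) If $p\in\Pi_m$ and $I$ is a closed interval of length $\ell$, then $\max_I|p'|\le 2m^2\ell^{-1}\max_I|p|$.
\item[(F6)] (Chebyshev's alternation theorem, sufficiency.) If $P_0\in\Pi_n$ and $f-P_0$ takes the values $\pm\|f-P_0\|$ with alternating signs at $n+2$ increasing points of $[-1,1]$, then $\|f-P\|\ge\|f-P_0\|$ for all $P\in\Pi_n$.
\item[(F7)] If $U''$ is absolutely continuous and $U(0)=U'(0)=U''(0)=0$, then $U(x)=\frac12\int_0^x(x-t)^2U'''(t)\,dt$, so $\|U\|\le\frac16\|U'''\|$.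
\item[(F8)] The set $\Pi_n\cap\Delta^3$ is a convex cone. Hence $E_n^{(3)}(f_1+f_2)\le E_n^{(3)}(f_1)+E_n^{(3)}(f_2)$ and $E_n^{(3)}(af)=aE_n^{(3)}(f)$ for $a>0$.
\end{enumerate}

\begin{proof}[Proof of Corollary~\ref{cor:main} from Theorem~\ref{thm:main}]
Let $k=r-3\ge1$. Since $f^{(r-1)}$ is absolutely continuous, $f\in C^{r-1}[-1,1]\subset C^3[-1,1]$. By (F3), $|\Delta_s^kf'''|\le s^k\|f^{(r)}\|$, so $\omega_k(f''',1/n)\le n^{-k}\|f^{(r)}\|$. The condition $n\ge k+2$ reads $n\ge r-1$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:sharp}]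
(a) Let $f'''=(x+1)^{r-4}$. Then $f\in\Delta^3$ is a polynomial of exact degree $r-1$ and $f^{(r)}=0$. For $n\le r-2$ we have $f\notin\Pi_n$, and $\Pi_n$ is closed, so $E_n^{(3)}(f)>0$ while the right-hand side is zero. In the same way, $f'''=(x+1)^{k-1}$ has $\omega_k(f''',t)=0$ and $f$ has exact degree $k+2$.

(b) Let $w=\pi(n+2)$ and $f(x)=w^{-r}\sin wx+w^{3-r}x^3/6$. Then $f'''=w^{3-r}(1-\cos wx)\ge0$, and $\|f^{(r)}\|\le1$ because the $r$th derivative of $x^3$ vanishes for $r\ge4$. The function $\sin wx$ takes the values $\pm1$ alternately at $2(n+2)$ points of $[-1,1]$, and $x^3\in\Pi_n$. By (F6) with $P_0=w^{3-r}x^3/6$, the distance from $f$ to $\Pi_n$ equals $w^{-r}$. Since $n+2\le 5n/3$, we get $E_n^{(3)}(f)\ge(5\pi/3)^{-r}n^{-r}$.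
\end{proof}

The simplest way to obtain a $3$-convex approximant is to approximate $f'''$ and lift the approximant by a constant.

\begin{lemma}\label{lem:smalln}
If $f\in\Delta^3\cap C^3[-1,1]$ and $n\ge k+2$, then $E_n^{(3)}(f)\le\frac13W_k(2n)^k\omega_k(f''',1/n)$.
\end{lemma}

\begin{proof}
Let $g=f'''\ge0$. By (F4) and (F2) there is $p\in\Pi_{k-1}$ with $\|g-p\|\le\eta:=W_k\omega_k(g,2)\le W_k(2n)^k\omega_k(g,1/n)$. Then $p+\eta\ge g\ge0$. The polynomial $P\in\Pi_{k+2}\subset\Pi_n$ with $P'''=p+\eta$ and $P^{(i)}(0)=f^{(i)}(0)$, $i=0,1,2$, is $3$-convex, and $\|f-P\|\le2\eta/6$ by (F7).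
\end{proof}

For $k+2\le n<M$ we have $n^k\le M^{k+3}n^{-3}$, so Lemma~\ref{lem:smalln} gives Theorem~\ref{thm:main} with a constant depending on $k$ and $M$. \emph{It therefore suffices to prove Theorem~\ref{thm:main} for $n\ge M(k)$, with some $M(k)$ depending only on $k$.} For large $n$ the lifting by a constant is useless even if $g$ is approximated well: the constant $\eta$ integrates to $\eta x^3/6$, which is of size $\eta$ and not $\eta n^{-3}$. The factor $n^{-3}$ has to come from cancellation in the triple integration.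

\section{A reproducing kernel, a bump without moments, and a model case}\label{sec:tools}

In this section $h>0$, $\sigma>0$ and $\lambda\ge1$ satisfy $\sigma h\ge\lambda$. The number $h$ is the scale at which we describe $f'''$, and $1/\sigma\le h/\lambda$ is the finer scale of the smoothing. For $x,y\in\mathbb R$ we write throughout
\[
v=|x-y|/h .
\]

\subsection{The kernel}
We want a smoothing that leaves polynomials unchanged, so that its error is governed by $\omega_k$, and whose output is an entire function of controlled growth, so that it is exponentially close to a polynomial on $[-1,1]$. Fix a real even function $\widehat K\in C_c^\infty(\mathbb R)$, supported in $[-1,1]$ and equal to $1$ on $[-\frac12,\frac12]$. Put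
\[
K(z)=\frac1{2\pi}\int_{-1}^1\widehat K(\xi)e^{i\xi z}\,d\xi,\qquad K_\sigma(z)=\sigma K(\sigma z),\qquad (K_\sigma*F)(x)=\int_{\mathbb R}K_\sigma(x-y)F(y)\,dy .
\]

\begin{lemma}\label{lem:kernel}
The function $K$ is entire, and real and even on $\mathbb R$. Moreover:
\begin{enumerate}
\item[(i)] $|K(z)|\le C_m(1+|z|)^{-m}e^{|\operatorname{Im}z|}$ for every integer $m\ge0$;
\item[(ii)] $\int K=1$, $\int u^iK(u)\,du=0$ for $i\ge1$, and $K_\sigma*p=p$ for every polynomial $p$;
\item[(iii)] for every integer $m\ge0$ and every $x\in\mathbb R$,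
\begin{equation}\label{eq:moments}
\int_{\mathbb R}|K_\sigma(x-y)|(1+v)^m\,dy\le C_m,\qquad\int_{\mathbb R}|K_\sigma(x-y)|\,v(1+v)^m\,dy\le C_m/\lambda;
\end{equation}
\item[(iv)] if $F\in C^2(\mathbb R)$, $F''$ is locally Lipschitz and $F,F',F'',F'''$ have at most polynomial growth, then $(K_\sigma*F)^{(i)}=K_\sigma*F^{(i)}$ for $i\le3$.
\end{enumerate}
The constants $C_m$ depend only on $m$.
\end{lemma}

\begin{proof}
The first sentence follows from the definition, since $\widehat K$ is real, even and compactly supported. Integrating by parts $m$ times gives $(-iz)^mK(z)=\frac1{2\pi}\int_{-1}^1\widehat K^{(m)}(\xi)e^{i\xi z}d\xi$, and $|e^{i\xi z}|\le e^{|\operatorname{Im}z|}$ for $|\xi|\le1$. Together with the case $m=0$ this gives (i). By Fourier inversion $\widehat K(\xi)=\int K(u)e^{-i\xi u}du$. Thus $\int K=\widehat K(0)=1$, and for $i\ge1$ the moment $\int u^iK(u)\,du$ is a constant multiple of $\widehat K^{(i)}(0)=0$. Expanding $p(x-u)$ in powers of $u$ gives $\int K_\sigma(u)p(x-u)\,du=p(x)$. For (iii) substitute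 $u=\sigma(x-y)$; then $v=|u|/(\sigma h)\le|u|/\lambda\le|u|$, and (i) applies. For (iv) write $(K_\sigma*F)(x)=\int K_\sigma(u)F(x-u)\,du$. For $i\le2$ and $|\varepsilon|\le1$, the quotient $\varepsilon^{-1}\big(F^{(i)}(x+\varepsilon-u)-F^{(i)}(x-u)\big)$ is an average of $F^{(i+1)}$, hence bounded by a fixed polynomial in $|u|$, and it tends to $F^{(i+1)}(x-u)$ for almost every $u$. Dominated convergence applies by (i).
\end{proof}

The second bound in \eqref{eq:moments} is the reason for the parameter $\lambda$: an integrand that vanishes to first order at $y=x$ on the scale $h$ contributes only $O(1/\lambda)$.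

\subsection{The weight and the bump}
Since $\int u^2K=0$, the kernel takes negative values, and its tails reach everywhere. We compare the resulting losses with the weight
\[
b(t)=(1+t^2)^{-3},\qquad\text{which satisfies}\quad(1+|t|)^{-6}\le b(t)\le8(1+|t|)^{-6}.
\]
Its merit is that it changes only by a polynomial factor under translation. From $1+t^2\le1+2(t-w)^2+2w^2\le2(1+(t-w)^2)(1+w^2)$ we get
\begin{equation}\label{eq:peetre}
b(t-w)\le8(1+w^2)^3\,b(t),\qquad t,w\in\mathbb R .
\end{equation}

\begin{lemma}\label{lem:smoothweight}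
Let $\tau$ be Lipschitz on $\mathbb R$ with $|\tau'|\le Lb$ a.e. Let $x_*\in\mathbb R$, $\tau_*(y)=\tau((y-x_*)/h)$ and $b_*(y)=b((y-x_*)/h)$. Then $|K_\sigma*\tau_*-\tau_*|\le CLb_*/\lambda$ on $\mathbb R$, with an absolute constant $C$.
\end{lemma}

\begin{proof}
Integrating $\tau'$ between $t-w$ and $t$ and using \eqref{eq:peetre}, we get $|\tau(t-w)-\tau(t)|\le8L|w|(1+w^2)^3b(t)$. With $t=(x-x_*)/h$ and $w=(x-y)/h$ this reads $|\tau_*(y)-\tau_*(x)|\le8Lv(1+v)^6b_*(x)$. Since $\int K_\sigma=1$, we have $K_\sigma*\tau_*(x)-\tau_*(x)=\int K_\sigma(x-y)(\tau_*(y)-\tau_*(x))\,dy$, and \eqref{eq:moments} finishes the proof.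
\end{proof}

The next lemma modifies $b$ on a short prescribed interval so that its third antiderivative decays on both sides.

\begin{lemma}\label{lem:bump}
Let $0<c_0\le1$. There are constants $B$ and $C$, depending only on $c_0$, with the following property. For every interval $J=[a,a+c_0]\subset[-\frac12,\frac12]$ there is a Lipschitz function $\zeta$ on $\mathbb R$, vanishing outside $J$ and at the endpoints of $J$, with $|\zeta|\le B$, such that $T=b+\zeta$ and $S(t)=\frac12\int_{-\infty}^t(t-u)^2T(u)\,du$ satisfy $S'''=T$ and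
\[
|T(t)|\le C(1+|t|)^{-6},\qquad|T'|\le Cb\ \text{ a.e.},\qquad|S(t)|\le C(1+|t|)^{-3}.
\]
\end{lemma}

\begin{proof}
Let $\tau=(t-a)/c_0$. Put $\zeta(t)=\tau(1-\tau)\pi(\tau)$ for $\tau\in[0,1]$ and $\zeta=0$ otherwise, where $\pi\in\Pi_2$ solves
\[
\int_0^1\tau(1-\tau)\,\pi(\tau)\,\tau^i\,d\tau=-\frac1{c_0}\int_{\mathbb R}b(t)\Big(\frac{t-a}{c_0}\Big)^i\,dt,\qquad i=0,1,2 .
\]
The matrix of this linear system is the Gram matrix of $1,\tau,\tau^2$ for the weight $\tau(1-\tau)$ on $[0,1]$; it is positive definite and does not depend on $J$. The right-hand sides are bounded by $c_0^{-3}\int b(t)(1+|t|)^2dt$. Hence $\pi$ exists, and $|\zeta|\le B$ and $|\zeta'|\le B$ a.e.\ with $B=B(c_0)$. On $[-\frac12,\frac12]$ we have $b\ge(5/4)^{-3}>\frac12$, so $|\zeta|\le 2Bb$ and $|\zeta'|\le2Bb$; also $|b'(t)|=6|t|(1+t^2)^{-4}\le3b(t)$. This gives the bounds for $T$ and $T'$.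

The system says that $\int T(t)\big(\frac{t-a}{c_0}\big)^idt=0$ for $i=0,1,2$, so $T$ is orthogonal to $\Pi_2$. Therefore also $S(t)=-\frac12\int_t^\infty(t-u)^2T(u)\,du$. For $t\le0$ use the definition of $S$ with $u=t-y$, and for $t\ge0$ the second formula with $u=t+y$. In both cases
\[
|S(t)|\le C\int_0^\infty y^2(1+|t|+y)^{-6}dy\le C\int_0^\infty(1+|t|+y)^{-4}dy\le C(1+|t|)^{-3}.
\]
Finally, $S'''=T$ follows by differentiating three times, $T$ being continuous.
\end{proof}

Given a center $x_*$, we rescale: $\zeta_*(y)=\zeta((y-x_*)/h)$, $T_*=b_*+\zeta_*$, $S_*(y)=h^3S((y-x_*)/h)$. Then $S_*'''=T_*$ and, by Lemmas~\ref{lem:smoothweight} and~\ref{lem:bump}, with $C=C(c_0)$,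
\begin{equation}\label{eq:bumpscaled}
K_\sigma*T_*\ge b_*+\zeta_*-Cb_*/\lambda,\qquad|S_*(y)|\le Ch^3(1+|y-x_*|/h)^{-3}.
\end{equation}

\subsection{The model case $f=x_+^4/24$}\label{sec:model}
Let $f(x)=x_+^4/24$ on $\mathbb R$, where $x_+=\max(x,0)$. Here $g=f'''=x_+$, $|f^{(4)}|\le1$, and $r=4$, $k=1$, $\omega_1(g,h)=h$. Let $\sigma=\lambda/h$. We construct $H=K_\sigma*F$ with $H'''\ge0$ and $|H-f|\le Ch^4$ on $\mathbb R$, for an absolute $\lambda$. All constants in this subsection are absolute. The passage from such an $H$ to a polynomial is postponed to Lemma~\ref{lem:poly}.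

\emph{Plain smoothing has the right order.} Let $P_x$ be the cubic Taylor polynomial of $f$ at $x$. Then $|f(y)-P_x(y)|\le|x-y|^4/24$ and $K_\sigma*P_x(x)=P_x(x)=f(x)$, so $|K_\sigma*f(x)-f(x)|\le\int|K_\sigma(x-y)|\,|x-y|^4dy\le Ch^4$.

\emph{Plain smoothing destroys the shape.} Let $u=(K_\sigma*f)'''=K_\sigma*g$, that is, $u(x)=\int(x-y)_+K_\sigma(y)\,dy$. By Fubini's theorem and Lemma~\ref{lem:kernel}(ii),
\[
\int_{-\infty}^0u(x)\,dx=\int_{-\infty}^0\frac{y^2}2K_\sigma(y)\,dy=\frac14\int_{\mathbb R}y^2K_\sigma(y)\,dy=0 .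
\]
Since $u''=K_\sigma$ is a nonzero entire function, $u\not\equiv0$ on $(-\infty,0)$. So $u$ takes negative values there.

\emph{The loss is localized.} For $x\le0$ we have $|u(x)|\le\int_{-\infty}^x|y||K_\sigma(y)|\,dy$. For $x\ge0$, subtracting $x=\int(x-y)K_\sigma(y)\,dy$ gives $u(x)-x=\int(y-x)_+K_\sigma(y)\,dy$. In both cases Lemma~\ref{lem:kernel}(i) with $m=8$ yields
\[
|u(x)-g(x)|\le\sigma^{-1}\int_{\sigma|x|}^\infty t|K(t)|\,dt\le C\sigma^{-1}(1+\sigma|x|)^{-6}\le C\frac h\lambda\,b\Big(\frac xh\Big)\le C\frac h\lambda\,b_*(x),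
\]
where $x_*=3h/2$ and the last step is \eqref{eq:peetre} with $w=-3/2$.

\emph{A bump alone is too expensive.} The loss is covered by adding $\delta hb_*$ to the third derivative. But if $U'''=\delta hb_*$ and $h\le\frac14$, then (F3) gives $\Delta^3_{2/3}U(-1)\ge c\delta h^2$ with $c>0$, because $hb_*$ has mass at least a multiple of $h^2$ on $[-\frac12,\frac12]$, where the density of $-1+u_1+u_2+u_3$, $u\in[0,\frac23]^3$, is bounded below. Hence $\|U\|\ge c\delta h^2/8$, far more than $h^4$.

\emph{The compensated bump.} Take $c_0=1$ and $J=[-\frac12,\frac12]$ in Lemma~\ref{lem:bump}, so that $\zeta_*$ is supported in $[h,2h]$, where $g\ge h$. Let $F=f+\delta hS_*$ and $H=K_\sigma*F$. By Lemma~\ref{lem:kernel}(iv), the localization bound and \eqref{eq:bumpscaled},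
\[
H'''=u+\delta h\,K_\sigma*T_*\ge\big[g+\delta h\zeta_*\big]+\Big(\delta-\frac{C(1+\delta)}\lambda\Big)hb_* .
\]
With $\delta=1/B$ the bracket is nonnegative, and for $\lambda\ge C(1+\delta)/\delta$ so is the second term. Finally $|H-f|\le Ch^4+\delta h\,|K_\sigma*S_*|\le Ch^4$.

Three things change in the general case. First, $g$ need not vanish where it is small, so a nonnegative remainder of size $\omega$ has to be approximated separately (Section~\ref{sec:r3}). Second, there are many transitions between large and small values, so each large cell carries its own bump. Third, $g$ is close to a polynomial on a cell only up to $C\omega$, and this produces a loss that does not decrease as $\lambda$ grows. So $\delta$ can no longer be small, and the compensator must sit where $g\ge A\omega$ with $A$ large compared with $\delta$.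

\section{Functions with bounded third derivative}\label{sec:r3}

\begin{proposition}\label{prop:r3}
There is an absolute constant $C_0$ such that if $f''$ is absolutely continuous and $0\le f'''\le1$ a.e.\ on $[-1,1]$, then $E_n^{(3)}(f)\le C_0n^{-3}$ for all $n\ge3$.
\end{proposition}

We do not construct the polynomial. Duality turns the claim into a statement about one function $\psi$, whose second derivative has total variation at most $1$ and whose averages against nonnegative polynomials are nonpositive; we must show that the positive part of $\psi$ has integral $O(n^{-3})$. In this section $C$ denotes absolute constants.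

\begin{proof}
Put $\mathcal C=\Pi_n\cap\Delta^3$ and $E=E_n^{(3)}(f)$, and assume $E>0$.

\emph{Step 1: duality.} The open ball of radius $E$ about $f$ in $C[-1,1]$ is convex and disjoint from the convex set $\mathcal C$. By the Hahn--Banach separation theorem and the Riesz representation theorem there is a signed Borel measure $\nu$ on $[-1,1]$ of total variation $1$ with $\int P\,d\nu\le\int\varphi\,d\nu$ for all $P\in\mathcal C$ and all $\varphi$ in the ball. The infimum of the right-hand side over the ball is $\int f\,d\nu-E$. Taking $P=0$ gives $\int f\,d\nu\ge E$. Replacing $P$ by $aP$ with $a\to\infty$ gives $\int P\,d\nu\le0$ on $\mathcal C$. Since $\Pi_2$ is a linear subspace contained in $\mathcal C$, the measure $\nu$ annihilates $\Pi_2$.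

To express these facts through third derivatives, put for $t\in\mathbb R$
\[
\psi(t)=\frac12\int(x-t)_+^2\,d\nu(x),\qquad D(t)=\nu\big((t,\infty)\big).
\]
Then $\psi'(t)=-\int(x-t)_+\,d\nu(x)=-\int_t^\infty D(s)\,ds$, the last equality by Fubini's theorem. So $\psi\in C^1(\mathbb R)$, $\psi'$ is absolutely continuous and $\psi''=D$ a.e. The total variation of $D$ on $\mathbb R$ is at most $1$, and $D=0$ on $[1,\infty)$. Further $\psi(t)=0$ for $t\ge1$, and also for $t\le-1$, because then $(x-t)_+^2=(x-t)^2\in\Pi_2$ on $[-1,1]$. If $F''$ is absolutely continuous and $F'''\in L_\infty[-1,1]$, Taylor's formula at $-1$ writes $F(x)$ as a quadratic polynomial plus $\frac12\int_{-1}^1(x-t)_+^2F'''(t)\,dt$, so $\int F\,d\nu=\int_{-1}^1\psi F'''$. A polynomial $G\in\Pi_{n-3}$ that is nonnegative on $[-1,1]$ is the third derivative of an element of $\mathcal C$. Hence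
\begin{equation}\label{eq:dual}
\int_{-1}^1\psi G\le0\ \ \text{for all }G\in\Pi_{n-3},\ G\ge0\text{ on }[-1,1];\qquad E\le\int_{-1}^1\psi f'''\le\int_{-1}^1\psi_+ .
\end{equation}
The last inequality is the only use of the hypothesis $0\le f'''\le1$.

\emph{Step 2: a concentrated nonnegative polynomial.} We test the first part of \eqref{eq:dual} with translates of one polynomial $\kappa$; translation by a point of $[-1,1]$ requires $\kappa\ge0$ on $[-2,2]$. Let $\mu=\lfloor(n+3)/6\rfloor$. Since $n\ge3$, we have $\mu\ge1$ and $\mu\ge(n+3)/12\ge n/12$. With $u=2\sin(t/2)$, $|t|\le\pi$, let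
\[
\kappa(u)=c_\mu\Big(\frac{\sin(\mu t/2)}{\sin(t/2)}\Big)^6,\qquad\int_{-2}^2\kappa(u)\,du=1 .
\]
The square $\big(\sin(\mu t/2)/\sin(t/2)\big)^2$ is, up to a factor, the Fej\'er kernel, a polynomial of degree $\mu-1$ in $\cos t=1-u^2/2$. So $\kappa$ is an even polynomial in $u$ of degree $6(\mu-1)\le n-3$, nonnegative on $[-2,2]$. For $0<|t|\le\pi/(2\mu)$ we have $|\sin(\mu t/2)|\ge\mu|t|/\pi$, $|\sin(t/2)|\le|t|/2$ and $\cos(t/2)\ge1/\sqrt2$. Since $du=\cos(t/2)\,dt$,
\[
1=\int_{-2}^2\kappa\ge c_\mu\Big(\frac{2\mu}\pi\Big)^6\frac\pi\mu\,\frac1{\sqrt2},\qquad\text{so}\quad c_\mu\mu^5\le C .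
\]
On the other hand $|u|\le|t|$ and $|\sin(\mu t/2)/\sin(t/2)|\le\min(\mu,\pi/|t|)$. Splitting the integral at $|t|=\pi/\mu$, we obtain for $i=2,3$
\begin{equation}\label{eq:kappa}
\int_{-2}^2|u|^i\kappa(u)\,du\le c_\mu\int_{-\pi}^\pi|t|^i\min(\mu,\pi/|t|)^6dt\le Cc_\mu\mu^{5-i}\le Cn^{-i}.
\end{equation}

\emph{Step 3: a pointwise inequality.} Fix $x\in[-1,1]$ and take $G=\kappa(\cdot-x)$, which is nonnegative on $[x-2,x+2]\supset[-1,1]$. As $\psi$ vanishes off $[-1,1]$, \eqref{eq:dual} gives $\int_{-2}^2\psi(x+u)\kappa(u)\,du\le0$. Insert $\psi(x+u)=\psi(x)+u\psi'(x)+\int_0^u(u-s)D(x+s)\,ds$. The linear term drops out because $\kappa$ is even, and exchanging the order of integration separately for $u>0$ and $u<0$ gives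
\[
0\ge\psi(x)+\int_{-2}^2\rho(s)D(x+s)\,ds,\qquad\rho(s)=\int_{|s|}^2(u-|s|)\kappa(u)\,du\ge0 .
\]
Since $\int_0^u(u-s)\,ds=u^2/2$ and $\int_0^us(u-s)\,ds=u^3/6$, \eqref{eq:kappa} gives
\[
\int_{-2}^2\rho=\frac12\int_{-2}^2u^2\kappa\le a_2n^{-2},\qquad\int_{-2}^2|s|\rho(s)\,ds=\frac16\int_{-2}^2|u|^3\kappa\le a_3n^{-3}
\]
with absolute constants $a_2,a_3>0$. Let $D_-=\max(-D,0)$ and $e(x)=\int_{-2}^2\rho(s)|D(x+s)-D(x)|\,ds$. The difference $|D(x+s)-D(x)|$ is at most the $|\nu|$-measure of a half-open interval with endpoints $x$ and $x+s$, so $\int_{\mathbb R}|D(x+s)-D(x)|\,dx\le|s|$. Thus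
\begin{equation}\label{eq:pointwise}
\psi(x)\le a_2n^{-2}D_-(x)+e(x)\quad(x\in[-1,1]),\qquad\int_{\mathbb R}e\le a_3n^{-3}.
\end{equation}

Integrating \eqref{eq:pointwise} with the trivial bound $D_-\le1$ would give only $n^{-2}$. The missing factor comes from integrating over the open set $O=\{\psi>0\}\subset(-1,1)$ only. We claim that
\begin{equation}\label{eq:claim}
\int_OD_-\le Cn^{-1}.
\end{equation}
By \eqref{eq:pointwise} this gives $\int\psi_+=\int_O\psi\le Cn^{-3}$, and \eqref{eq:dual} finishes the proof. The reason for \eqref{eq:claim} is this: if $\psi\ge0$ and $\psi''\le-d<0$ on an interval of length $\ell$, then $\psi$ is of size $d\ell^2$ there, which contradicts \eqref{eq:pointwise} for $\ell$ much larger than $1/n$ unless $D$ varies by an amount comparable to $d$; and the total variation of $D$ is at most $1$. Let $\alpha=\sqrt{24a_2}$.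

\emph{Step 4: components of $O$ of length less than $\alpha/n$.} We show that the sum of $\sup D_-$ over all components of $O$ is at most $1$. Take points $y_1<\dots<y_m$ in distinct components with $D(y_i)<0$. For $i<m$ there is $z_i\in(y_i,y_{i+1})$ with $D(z_i)\ge0$. Otherwise $\psi$ would be concave on $[y_i,y_{i+1}]$ and positive at its ends, hence positive on it, and $y_i,y_{i+1}$ would lie in one component. Let $z_m=1$, so $D(z_m)=0$. Then $\sum D_-(y_i)\le\sum|D(z_i)-D(y_i)|\le1$. So the short components contribute at most $\alpha/n$ to $\int_OD_-$.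

\emph{Step 5: components of length at least $\alpha/n$.} There are finitely many. Divide such a component, of length $L$, into $\lfloor Ln/\alpha\rfloor$ equal open intervals, ignoring the division points. Each interval $Q=(a,a')$ has length $\ell\in[\alpha/n,2\alpha/n)$. Let $d_Q=\inf_QD_-$ and let $o_Q=\sup_QD-\inf_QD$. Then $\sum_Qo_Q\le1$ and $D_-\le d_Q+o_Q$ on $Q$. Suppose $d_Q>0$. Then $D\le-d_Q$ on $Q$, so $\psi(t)-\frac12d_Q(t-a)(a'-t)$ has nonpositive second derivative a.e.; it is concave on $[a,a']$ and nonnegative at the ends, hence nonnegative. As $\int_Q(t-a)(a'-t)\,dt=\ell^3/6$, \eqref{eq:pointwise} gives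
\[
\tfrac1{12}d_Q\ell^3\le\int_Q\psi\le a_2n^{-2}(d_Q+o_Q)\ell+\int_Qe .
\]
Since $\ell^2/12\ge2a_2n^{-2}$, we get $d_Q\ell\le o_Q\ell+a_2^{-1}n^2\int_Qe$, which also holds if $d_Q=0$. Hence $\int_QD_-\le(d_Q+o_Q)\ell\le2o_Q\ell+a_2^{-1}n^2\int_Qe$, and the sum over $Q$ is at most $(4\alpha+a_3/a_2)/n$. This proves \eqref{eq:claim}.
\end{proof}

\begin{remark}
An even nonnegative kernel removes the linear term of Taylor's formula but not the quadratic one, so $\psi''$ enters \eqref{eq:pointwise}. For $q$-convex approximation the dual function is $\int(x-t)_+^{q-1}d\nu(x)/(q-1)!$, and it is its derivative of order $q-1$ that equals $\pm D$. Thus $q=3$ is the case in which the surviving term $\psi''$ is the function $D$ of variation at most $1$, and Steps 3--5 rest on this coincidence. The hypothesis $f'''\ge0$ cannot be dropped: for $f=-x^3$ and $P\in\Pi_n\cap\Delta^3$, (F3) gives $8\|P-f\|\ge\Delta^3_{2/3}(P-f)(-1)\ge6(2/3)^3$.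
\end{remark}

\section{Large cells, small cells, and the splitting of $f'''$}\label{sec:cells}

From now on $k\ge1$ is fixed, $f\in\Delta^3\cap C^3[-1,1]$ and $g=f'''\ge0$. Three constants $\delta>0$, $A\ge1$, $\lambda\ge1$, depending only on $k$, will be chosen in this order in the proof of Proposition~\ref{prop:lower}: $\delta$ is the height of the bumps, $A$ the threshold for a large cell, $\lambda$ the ratio of the two scales. The letter $C$ denotes positive constants that depend only on $k$ and \emph{not} on $\delta,A,\lambda,n,f$; they may differ at each occurrence.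

Let $n\ge\max(6\lambda,k+2)$ and
\[
\sigma=n/6,\qquad N=\lfloor2\sigma/\lambda\rfloor,\qquad h=2/N .
\]
Since $\sigma\ge\lambda\ge1$, we have $N\ge2$ and $\sigma/\lambda\le N\le2\sigma/\lambda$. Hence
\begin{equation}\label{eq:params}
h\le1,\qquad\sigma h\ge\lambda,\qquad6\lambda/n\le h\le12\lambda/n .
\end{equation}
For $1\le j\le N$ let $x_j=-1+(j-\frac12)h$ and $I_j=[x_j-\frac h2,x_j+\frac h2]$; these \emph{cells} cover $[-1,1]$. Put $\omega=\omega_k(g,h)$. By (F2), $\omega\le(12\lambda+1)^k\omega_k(g,1/n)$, so it suffices to bound $E_n^{(3)}(f)$ by $n^{-3}\omega$ times a constant depending on $k,\delta,A,\lambda$.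

\subsection{Local polynomials}
By (F4) there are $p_j\in\Pi_{k-1}$ with $|g-p_j|\le W_k\omega$ on $I_j$. The smoothing at a point $x\in I_j$ sees $g$ on the whole line, so we must extend $g$ and control how fast $p_j$ departs from $g$ away from $I_j$. Let $g_e=g$ on $[-1,1]$, $g_e=p_N$ on $(1,\infty)$ and $g_e=p_1$ on $(-\infty,-1)$. The extension may be negative and may jump at $\pm1$; only the following bound matters.

\begin{lemma}\label{lem:local}
If $p\in\Pi_{k-1}$ and $|p|\le1$ on $I_j$, then for all $y\in\mathbb R$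
\begin{equation}\label{eq:growth}
|p(y)|\le C(1+|y-x_j|/h)^{k-1},\qquad|p'(y)|\le Ch^{-1}(1+|y-x_j|/h)^{k-1}.
\end{equation}
Moreover, with $v=|x-y|/h$,
\begin{equation}\label{eq:chain}
|g_e(y)-p_j(y)|\le C\omega(1+v)^k,\qquad x\in I_j,\ y\in\mathbb R .
\end{equation}
\end{lemma}

\begin{proof}
The polynomial $t\mapsto p(x_j+ht)$ is bounded by $1$ on $[-\frac12,\frac12]$. All norms on $\Pi_{k-1}$ are equivalent, so its coefficients are bounded by $C$. This gives \eqref{eq:growth}.

By (F4) and (F2) there is $\bar p_l\in\Pi_{k-1}$ with $|g-\bar p_l|\le W_k2^k\omega$ on $I_l\cup I_{l+1}$. Then $|p_l-\bar p_l|\le C\omega$ on $I_l$ and $|\bar p_l-p_{l+1}|\le C\omega$ on $I_{l+1}$, so by \eqref{eq:growth}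
\[
|p_l(y)-p_{l+1}(y)|\le C\omega\big(1+\max(|y-x_l|,|y-x_{l+1}|)/h\big)^{k-1},\qquad y\in\mathbb R .
\]
Let $x\in I_j$. Choose $i$ with $y\in I_i$ if $y\in[-1,1]$, and let $i=N$ if $y>1$, $i=1$ if $y<-1$. Then $|g_e(y)-p_i(y)|\le W_k\omega$. We have $|i-j|\le v+1$: for $y\in I_i$ because $|x_i-x_j|\le|x-y|+h$, for $y>1$ because $x_N-x_j\le1-x\le y-x$, and for $y<-1$ because $x_j-x_1\le x+1\le x-y$. For $l$ between $i$ and $j$ we have $|y-x_l|\le(v+\frac12)h$: for $y\in I_i$ the left side is at most $\max(|y-x_i|,|y-x_j|)$, and for $|y|>1$ it is at most $|y-x_j|$. Writing $p_i-p_j$ as a sum of $|i-j|$ consecutive differences, each at most $C\omega(1+v)^{k-1}$ at $y$, we obtain \eqref{eq:chain}.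
\end{proof}

If $\omega=0$, then \eqref{eq:chain} gives $g=p_1\in\Pi_{k-1}$, so $f\in\Pi_{k+2}\cap\Delta^3\subset\Pi_n\cap\Delta^3$ and $E_n^{(3)}(f)=0$. We assume $\omega>0$.

\subsection{Large and small cells}
Let $g_j^*=\max_{I_j}g$ and $\Lambda=\{j:\ g_j^*\ge A\omega\}$. Cells with $j\in\Lambda$ are \emph{large}, the others \emph{small}. A small cell bounds $g_e$ everywhere. A large cell contains a subinterval of comparable length on which $g$ is large throughout; this is the room for the compensator. Let $c_0=1/(32k^2)$.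

\begin{lemma}\label{lem:cells}
If $j\notin\Lambda$, then
\begin{equation}\label{eq:small}
|g_e(y)|\le CA\omega(1+|y-x_j|/h)^k,\qquad y\in\mathbb R .
\end{equation}
If $j\in\Lambda$ and $A\ge6W_k$, there is a closed interval $J_j\subset I_j$ of length $c_0h$ with $g\ge A\omega/2$ on $J_j$.
\end{lemma}

\begin{proof}
Let $j\notin\Lambda$. Then $0\le g<A\omega$ on $I_j$, so $|p_j|\le(A+W_k)\omega\le CA\omega$ on $I_j$. Now \eqref{eq:small} follows from \eqref{eq:growth} and from \eqref{eq:chain} with $x=x_j$.

Let $j\in\Lambda$. Then $W_k\omega\le g_j^*/6$, so $|p_j|\le2g_j^*$ on $I_j$, and (F5) gives $|p_j'|\le4(k-1)^2g_j^*/h$ on $I_j$. Let $J_j\subset I_j$ have length $c_0h$ and contain a point $y^*$ with $g(y^*)=g_j^*$. For $y\in J_j$ we have $|p_j(y)-p_j(y^*)|\le g_j^*/8$, hence $g(y)\ge g_j^*-2W_k\omega-g_j^*/8\ge(1-\frac13-\frac18)g_j^*\ge g_j^*/2$.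
\end{proof}

If $\Lambda=\emptyset$, then $0\le g\le A\omega$ on $[-1,1]$, and Proposition~\ref{prop:r3} with (F8) gives $E_n^{(3)}(f)\le C_0A\omega n^{-3}$. We assume $\Lambda\ne\emptyset$.

\subsection{The cut-off}
A sharp cut at the boundary of the large cells would create jumps of size $A\omega$. After smoothing they would cost $CA\omega$, which forces $\delta$ to exceed a multiple of $A$, while the compensator needs $A$ to exceed a multiple of $\delta$. A cut-off that is Lipschitz at scale $h$ costs only $CA\omega/\lambda$ and breaks this circle. Let $\varphi_j(y)=(1-|y-x_j|/h)_+$, except that $\varphi_1=1$ on $(-\infty,x_1]$ and $\varphi_N=1$ on $[x_N,\infty)$. Then $\sum_{j=1}^N\varphi_j=1$ on $\mathbb R$, each $\varphi_j$ is $1/h$-Lipschitz with values in $[0,1]$, and $\varphi_j\ge\frac12$ on $I_j$. Put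
\[
\chi=\sum_{j\in\Lambda}\varphi_j\in[0,1],\qquad\tilde g=\chi g_e,\qquad b_j(y)=b\Big(\frac{y-x_j}h\Big),\qquad\beta=\sum_{j\in\Lambda}b_j .
\]

\begin{lemma}\label{lem:cutoff}
Let $y\in\mathbb R$ and $v=|x-y|/h$. Then
\begin{align}
&(1-\chi(y))|g_e(y)|\le CA\omega(1+v)^k,\qquad x\in[-1,1],\label{eq:rest}\\
&0\le g-\tilde g\le CA\omega\quad\text{on }[-1,1],\label{eq:rest2}\\
&|\tilde g(y)-p_j(y)|\le CA\omega(1+v)^k,\qquad x\in I_j,\label{eq:tilde}\\
&\varphi_i(y)\le8(1+v)^6b_i(x),\quad|\varphi_i(y)-\varphi_i(x)|\le8v(1+v)^6b_i(x),\qquad x\in[-1,1],\ 1\le i\le N.\label{eq:hat}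
\end{align}
\end{lemma}

\begin{proof}
Suppose $1-\chi(y)\ne0$; then $\varphi_j(y)>0$ for some $j\notin\Lambda$. If $y\in[-1,1]$, this implies $|y-x_j|<h$, and \eqref{eq:small} gives $|g_e(y)|\le CA\omega$. If $y>1$, only $\varphi_N$ is nonzero at $y$, so $j=N$ and $|y-x_N|=y-1+\frac h2\le|y-x|+\frac h2$. If $y<-1$, then $j=1$ and $|y-x_1|\le|y-x|+\frac h2$ in the same way. So \eqref{eq:small} gives \eqref{eq:rest}. Taking $y=x$ and using $g\ge0$ gives \eqref{eq:rest2}. Since $\tilde g-p_j=(g_e-p_j)-(1-\chi)g_e$, \eqref{eq:tilde} follows from \eqref{eq:chain} and \eqref{eq:rest}.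

For \eqref{eq:hat} we show that $\varphi_i(y)>0$ implies $|x-x_i|\le(1+v)h$. If $|y-x_i|<h$, this is the triangle inequality. Otherwise either $i=1$ and $y\le x_1-h<-1$, and then $|x-x_1|\le\max(h/2,x-y)$, or $i=N$ and $y\ge x_N+h>1$, and then $|x-x_N|\le\max(h/2,y-x)$. Hence $b_i(x)\ge(1+(1+v)^2)^{-3}\ge\frac18(1+v)^{-6}$, which proves the first bound. The difference in the second bound is at most $v$, and it is nonzero only if $\varphi_i(y)>0$ or $\varphi_i(x)>0$. In either case $b_i(x)\ge\frac18(1+v)^{-6}$, by what was just shown applied to $y$ or to $x$ in place of $y$.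
\end{proof}

The bounds \eqref{eq:hat} transfer estimates from the compactly supported $\varphi_i$, evaluated at the integration variable $y$, to the weights $b_i$, evaluated at the point $x$ of interest, at the price of a power of $1+v$ that the kernel absorbs.

\section{The large part and the end of the proof}\label{sec:large}

Assume $A\ge6W_k$. For $j\in\Lambda$ apply Lemma~\ref{lem:bump} to the image of $J_j$ under $t=(y-x_j)/h$, and let $\zeta_j$, $T_j=b_j+\zeta_j$, $S_j$ be the rescaled functions with center $x_j$. Thus $\zeta_j$ vanishes off $J_j$ and at its endpoints, and $|\zeta_j|\le B$, where $B$ depends only on $k$. For any $y\in\mathbb R$ and any integer $i\ge0$, at most two centers $x_j$ satisfy $|y-x_j|/h\in[i,i+1)$. So Lemma~\ref{lem:bump} and \eqref{eq:bumpscaled} give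
\begin{equation}\label{eq:sums}
\sum_{j\in\Lambda}|S_j|\le Ch^3,\qquad\sum_{j\in\Lambda}|T_j|\le C\qquad\text{on }\mathbb R .
\end{equation}
Define on $\mathbb R$
\[
\tilde f(y)=\frac12\int_0^y(y-t)^2\tilde g(t)\,dt,\qquad F=\tilde f+\delta\omega\sum_{j\in\Lambda}S_j,\qquad H=K_\sigma*F .
\]
By \eqref{eq:tilde}, $\tilde g$ is locally bounded and of polynomial growth. So $\tilde f'''=\tilde g$ a.e., $F$ satisfies the hypotheses of Lemma~\ref{lem:kernel}(iv), and
\begin{equation}\label{eq:H3}
H'''=K_\sigma*\tilde g+\delta\omega\sum_{j\in\Lambda}K_\sigma*T_j .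
\end{equation}

\subsection{The order of approximation}

\begin{lemma}\label{lem:close}
$|H-\tilde f|\le C(A+\delta)\omega h^3$ on $[-1,1]$.
\end{lemma}

\begin{proof}
Let $x\in I_j$, and let $P_x$ be the quadratic Taylor polynomial of $\tilde f$ at $x$ plus $\frac12\int_x^y(y-t)^2p_j(t)\,dt$. This is a polynomial in $y$ with $P_x(x)=\tilde f(x)$. By Taylor's formula and \eqref{eq:tilde},
\[
|\tilde f(y)-P_x(y)|=\frac12\Big|\int_x^y(y-t)^2(\tilde g-p_j)(t)\,dt\Big|\le CA\omega|x-y|^3(1+v)^k\le CA\omega h^3(1+v)^{k+3}.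
\]
Since $K_\sigma*P_x=P_x$, we have $K_\sigma*\tilde f(x)-\tilde f(x)=K_\sigma*(\tilde f-P_x)(x)$, which is at most $CA\omega h^3$ in absolute value by \eqref{eq:moments}. The convolution of $K_\sigma$ with $\delta\omega\sum S_j$ is at most $C\delta\omega h^3$ by \eqref{eq:sums} and \eqref{eq:moments}.
\end{proof}

\subsection{The sign of $H'''$}
The next lemma is the general form of the localization bound of Section~\ref{sec:model}. Two features are essential. The loss is bounded by a multiple of $\beta(x)$, so the bumps over the large cells can pay for it, however far $x$ is from them. And the threshold $A$ appears only in the quotient $A/\lambda$.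

\begin{lemma}\label{lem:loss}
There are constants $C_1\ge1$ and $C$, depending only on $k$, such that
\[
(K_\sigma*\tilde g)(x)\ge\tilde g(x)-\Big(C_1+\frac{CA}\lambda\Big)\omega\beta(x),\qquad x\in[-1,1].
\]
\end{lemma}

\begin{proof}
Let $x\in I_j$ and write $\tilde g=\chi(g_e-p_j)+\chi p_j$. For the first summand we use only its size. Summing the first bound in \eqref{eq:hat} over $i\in\Lambda$ gives $\chi(y)\le8(1+v)^6\beta(x)$, and in particular $\chi(x)\le8\beta(x)$. With \eqref{eq:chain} and \eqref{eq:moments},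
\[
\int|K_\sigma(x-y)|\,\chi(y)|g_e(y)-p_j(y)|\,dy+\chi(x)|g(x)-p_j(x)|\le C_1\omega\beta(x),
\]
where $C_1\ge1$ does not involve $A$. It remains to show that
\[
R:=|K_\sigma*(\chi p_j)(x)-\chi(x)p_j(x)|\le CA\omega\beta(x)/\lambda .
\]
The polynomial $p_j$ may be much larger than $\omega$. Near a small cell it is not, and away from the small cells $\chi=1$ near $x$, so that the reproduction of polynomials applies.

\emph{Case I: some $i_0\notin\Lambda$ has $|i_0-j|\le2$.} Points of $I_j$ are within $5h/2$ of $x_{i_0}$, so \eqref{eq:small} gives $g\le CA\omega$ on $I_j$, and hence $|p_j|\le CA\omega$ on $I_j$. Points between $x$ and $y$ are within $(v+\frac12)h$ of $x_j$, so the derivative bound in \eqref{eq:growth} gives $|p_j(y)-p_j(x)|\le CA\omega\,v(1+v)^{k-1}$. With \eqref{eq:hat}, for $i\in\Lambda$,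
\begin{align*}
|\varphi_i(y)p_j(y)-\varphi_i(x)p_j(x)|&\le\varphi_i(y)|p_j(y)-p_j(x)|+|\varphi_i(y)-\varphi_i(x)|\,|p_j(x)|\\
&\le CA\omega\,b_i(x)\,v(1+v)^{k+5}.
\end{align*}
Since $\int K_\sigma=1$, $R$ is at most the integral of $|K_\sigma(x-y)|\,|\chi(y)p_j(y)-\chi(x)p_j(x)|$. Summing over $i\in\Lambda$ and using the second bound in \eqref{eq:moments}, we get $R\le CA\omega\beta(x)/\lambda$.

\emph{Case II: every $i\in\{1,\dots,N\}$ with $|i-j|\le2$ lies in $\Lambda$.} We show that $\chi=1$ on $[x-h,x+h]$. Let $|y-x|\le h$ and $\varphi_i(y)>0$; then $|y-x_j|\le\frac32h$. If $|y-x_i|<h$, then $|x_i-x_j|<\frac52h$, so $|i-j|\le2$. If $i=1$ and $y\le x_1-h$, then $x_j\le y+\frac32h\le x_1+\frac12h$, so $j=1=i$. If $i=N$ and $y\ge x_N+h$, then $x_j\ge x_N-\frac12h$, so $j=N=i$. In all cases $i\in\Lambda$, and $\chi(y)=\sum_{i=1}^N\varphi_i(y)=1$. As $\chi(x)=1$ and $K_\sigma*p_j=p_j$, we have $R=|K_\sigma*((1-\chi)p_j)(x)|$. By \eqref{eq:rest} and \eqref{eq:chain},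
\[
(1-\chi(y))|p_j(y)|\le(1-\chi(y))|g_e(y)|+|g_e(y)-p_j(y)|\le CA\omega(1+v)^k .
\]
The left side vanishes for $v\le1$, so it is at most $CA\omega\,v(1+v)^k$, and \eqref{eq:moments} gives $R\le CA\omega/\lambda$. Finally $j\in\Lambda$, so $\beta(x)\ge b_j(x)\ge(5/4)^{-3}$.
\end{proof}

\begin{proposition}\label{prop:lower}
There is a choice of $\delta,A,\lambda$, depending only on $k$, for which $H'''\ge\omega h^6/250$ on $[-1,1]$.
\end{proposition}

\begin{proof}
By \eqref{eq:H3}, Lemma~\ref{lem:loss} and \eqref{eq:bumpscaled}, there is $C_2=C_2(k)$ with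
\[
H'''\ge\Big[\tilde g+\delta\omega\sum_{j\in\Lambda}\zeta_j\Big]+\Big(\delta-C_1-\frac{C_2(A+\delta)}\lambda\Big)\omega\beta\qquad\text{on }[-1,1].
\]
Choose
\[
\delta=2C_1,\qquad A=\max(1,6W_k,4\delta B),\qquad\lambda=\max\big(1,2C_2(A+\delta)/C_1\big).
\]
The coefficient of $\omega\beta$ is then at least $C_1/2\ge\frac12$. The bracket is nonnegative. Indeed, $\tilde g=\chi g\ge0$ on $[-1,1]$ because $f$ is $3$-convex. Distinct intervals $J_j$ can share only endpoints, where the $\zeta_j$ vanish, so at each point at most one $\zeta_j$ is nonzero. On $J_j$, Lemma~\ref{lem:cells} gives $\tilde g\ge\varphi_jg\ge\frac12\cdot\frac{A\omega}2\ge\delta B\omega\ge\delta\omega|\zeta_j|$. Therefore $H'''\ge\frac12\omega\beta$. Since $\Lambda\ne\emptyset$, $|x-x_j|\le2$ and $h\le1$, we have $\beta(x)\ge(1+4/h^2)^{-3}\ge h^6/125$.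
\end{proof}

The lower bound is strictly positive and decays only like a power of $1/n$. This margin lets us replace $H$ by a polynomial. From now on $\delta,A,\lambda$ are fixed as above, and $C'$ denotes constants that may depend on them, hence again only on $k$.

\subsection{Passing to a polynomial}

\begin{lemma}\label{lem:poly}
There is $M(k)$ such that for $n\ge M(k)$ some $P\in\Pi_n\cap\Delta^3$ satisfies $\|P-H\|\le C'\omega n^{-3}$.
\end{lemma}

\begin{proof}
The function $H'''$ is entire, but it is not of size $\omega$, and the truncation error must be a multiple of $\omega$ to be compared with Proposition~\ref{prop:lower}. So we first remove one local polynomial. Let $0\in I_{j_0}$ and $V=\tilde g-p_{j_0}+\delta\omega\sum_{j\in\Lambda}T_j$. By \eqref{eq:tilde} with $x=0$, \eqref{eq:sums} and $h\le1$,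
\[
|V(y)|\le C'\omega h^{-k}(1+|y|)^k,\qquad y\in\mathbb R .
\]
Since $K_\sigma*p_{j_0}=p_{j_0}$, \eqref{eq:H3} gives $H'''=p_{j_0}+\Phi$ on $\mathbb R$, where $\Phi(z)=\int K_\sigma(z-y)V(y)\,dy$. The integrand is entire in $z$, and by Lemma~\ref{lem:kernel}(i) the integral converges uniformly on compact subsets of $\mathbb C$. So $\Phi$ is entire, and it is real on $\mathbb R$. Let $|z|\le3$ and $\xi=\operatorname{Re}z$. As $\sigma\ge1$, we have $1+|y|\le4+|\xi-y|\le4(1+\sigma|\xi-y|)$. Lemma~\ref{lem:kernel}(i) with $m=k+2$ gives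
\[
|\Phi(z)|\le C'\omega h^{-k}e^{3\sigma}\int_{\mathbb R}\sigma(1+\sigma|\xi-y|)^{-2}dy\le C'\omega n^ke^{n/2},
\]
where we used $3\sigma=n/2$ and $h^{-1}\le n$. Let $\Theta\in\Pi_{n-3}$ be the Taylor polynomial of $\Phi$ at $0$ of order $n-3$; its coefficients are real. By Cauchy's estimates the $i$th Taylor coefficient is at most $3^{-i}\max_{|z|=3}|\Phi|$, so
\[
\|\Phi-\Theta\|\le\sum_{i\ge n-2}3^{-i}\max_{|z|=3}|\Phi|\le C'\omega\,n^k\theta^n,\qquad\theta=e^{1/2}/3<1 .
\]
The inequality $\theta<1$ is the reason for the choice $\sigma=n/6$. Since $n\ge k+2$, we have $p_{j_0}+\Theta\in\Pi_{n-3}$. Let $P\in\Pi_n$ satisfy $P'''=p_{j_0}+\Theta$ and $P^{(i)}(0)=H^{(i)}(0)$ for $i=0,1,2$. By Proposition~\ref{prop:lower} and $h\ge6/n$, on $[-1,1]$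
\[
P'''\ge H'''-\|\Phi-\Theta\|\ge\omega\Big(\frac{(6/n)^6}{250}-C'n^k\theta^n\Big)\ge0
\]
for $n\ge M(k)$, with a suitable $M(k)\ge\max(6\lambda,k+2)$. So $P\in\Delta^3$, and (F7) gives $\|P-H\|\le\frac16\|\Phi-\Theta\|\le C'\omega n^{-3}$, because $n^{k+3}\theta^n$ is bounded.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
For $k+2\le n<M(k)$ the theorem follows from Lemma~\ref{lem:smalln}. Let $n\ge M(k)$. The cases $\omega=0$ and $\Lambda=\emptyset$ were settled in Section~\ref{sec:cells}. Otherwise Lemmas~\ref{lem:close} and~\ref{lem:poly} and $h\le12\lambda/n$ give $E_n^{(3)}(\tilde f)\le\|\tilde f-P\|\le C'\omega n^{-3}$. On $[-1,1]$ the function $(f-\tilde f)''$ is absolutely continuous, and $(f-\tilde f)'''=g-\tilde g\in[0,CA\omega]$ by \eqref{eq:rest2}. Proposition~\ref{prop:r3} and (F8) give $E_n^{(3)}(f-\tilde f)\le C'\omega n^{-3}$. By (F8),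
\[
E_n^{(3)}(f)\le E_n^{(3)}(\tilde f)+E_n^{(3)}(f-\tilde f)\le C'\omega n^{-3}\le C'(12\lambda+1)^kn^{-3}\omega_k(f''',1/n).\qedhere
\]
\end{proof}

\begin{thebibliography}{1}

\bibitem{source}
\emph{Shape-Preserving Approximation By Real And Downward},
\texttt{http://dspace.\allowbreak kottakkalfarookcollege.\allowbreak edu.in:8001/\allowbreak jspui/\allowbreak bitstream/\allowbreak 123456789/\allowbreak 4526/\allowbreak 1/\allowbreak Gal2008\_Book\_\allowbreak Shape-PreservingApproximationB.pdf}.

\end{thebibliography}
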